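# Fixed points of Boolean networks on simple signed graphs

## 1. All arcs negative: Sperner's theorem bounds the fixed points

Let $n\ge 1$ and $[n]=\{1,\dots,n\}$. A **Boolean network** on $n$ components is a map $f:\{0,1\}^n\to\{0,1\}^n$, $x\mapsto(f_1(x),\dots,f_n(x))$. A **fixed point** of $f$ is an $x$ with $f(x)=x$. We write $x^{j\leftarrow b}$ for the configuration obtained from $x$ by setting its $j$-th coordinate to $b$.

**Definition (signed interaction graph).** The signed interaction graph of $f$ is the signed directed graph on $[n]$ that has

- a positive arc from $j$ to $i$ if there is an $x$ with $f_i(x^{j\leftarrow 0})<f_i(x^{j\leftarrow 1})$;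
- a negative arc from $j$ to $i$ if there is an $x$ with $f_i(x^{j\leftarrow 0})>f_i(x^{j\leftarrow 1})$.

Both may happen for the same pair $(j,i)$. An arc from a vertex to itself is a **loop**. For example, if $n=2$, $f_1(x)=x_2$ and $f_2(x)=1-x_1$, then the graph has a positive arc $2\to1$ and a negative arc $1\to2$, and nothing else.

For a signed directed graph $D$ on $[n]$, let $\max(D)$ be the maximum number of fixed points of a network whose signed interaction graph is $D$. (If no network has the graph $D$, read $\max(D)$ as $0$; bounds on $\max(D)$ are then empty.) We want an upper bound on $\max(D)$ that depends on $n$ only.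

We begin with a case that a classical theorem settles. Suppose that all arcs of $D$ are negative. Then increasing a coordinate can never increase any $f_i$, so each $f_i$ is nonincreasing in every coordinate. Write $x\le y$ for the coordinatewise order.

**Proposition 1.** If all arcs of $D$ are negative, then $\max(D)\le\binom n{\lfloor n/2\rfloor}$.

*Proof.* Let $x\le y$ be distinct fixed points. Choose $i$ with $x_i=0$, $y_i=1$. Since $f_i$ is nonincreasing, $1=y_i=f_i(y)\le f_i(x)=x_i=0$, which is absurd. So the fixed points form an antichain, and it remains to see that an antichain in $\{0,1\}^n$ has at most $\binom n{\lfloor n/2\rfloor}$ elements. This is Sperner's theorem. We prove it by a symmetric chain decomposition, because that proof is the one we shall generalize.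

We partition $\{0,1\}^m$ into chains, for $m=0,1,\dots,n$, so that each chain has exactly one element of each weight from some $h$ to $m-h$, where $h\le m-h$ and the weight is the number of ones. For $m=0$ take the single point. Given the partition for $m$, let $C$ be one of its chains, with top element $y$. Then $C\times\{0,1\}$ is the disjoint union of
$$C\times\{0\}\cup\{(y,1)\}\qquad\text{and}\qquad (C\setminus\{y\})\times\{1\}.$$
Both are chains. The first has the weights $h,\dots,m-h,m-h+1=(m+1)-h$. The second has the weights $h+1,\dots,m-h=(m+1)-(h+1)$, or is empty, in which case we discard it. This gives the partition for $m+1$. At the end, every chain contains exactly one point of weight $\lfloor n/2\rfloor$, because $h\le n/2\le n-h$ forces $h\le\lfloor n/2\rfloor\le n-h$. So there are $\binom n{\lfloor n/2\rfloor}$ chains, and an antichain meets each of them at most once. $\square$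

The bound is attained. Let $K_n^-$ be the complete digraph without loops, all arcs $j\to i$ ($i\ne j$) being negative.

**Example 1 (layers).** Let $n\ge2$ and $1\le r\le n-1$, and let $f^{(r)}_i(x)=1$ if and only if $\sum_{j\ne i}x_j\le r-1$. There is no loop, and $f^{(r)}_i$ is nonincreasing in each $x_j$, $j\ne i$. It really depends on $x_j$: since $0\le r-1\le n-2$, we can put exactly $r-1$ ones on the $n-2$ coordinates other than $i,j$, and then switching $x_j$ from $0$ to $1$ moves the sum from $r-1$ to $r$. So the signed interaction graph is $K_n^-$.

Let $x$ have weight $t$. The equation $f^{(r)}_i(x)=x_i$ says $t-1\le r-1$, that is $t\le r$, when $x_i=1$, and it says $t\ge r$ when $x_i=0$. If $t=n$ it would require $n\le r$; if $t=0$ it would require $0\ge r$; both are false. So a fixed point has both ones and zeros, hence weight exactly $r$; conversely every $x$ of weight $r$ is fixed. With $r=\lfloor n/2\rfloor$ we get $\max(K_n^-)=\binom n{\lfloor n/2\rfloor}$ for $n\ge2$. For $n=1$ the graph $K_1^-$ has no arc, $f$ is constant, and $\max=1=\binom10$.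

What changes if positive arcs are allowed as well? There is no order on the cube for which all $f_i$ are monotone at once: each component $f_i$ has its own list of preferred directions. We must find out what replaces "comparable", what replaces "chain", and how to count without weights.

## 2. Mixed signs: small cases and the statements

A signed directed graph is **simple** if no pair $(j,i)$ carries both a positive and a negative arc from $j$ to $i$.

Some restriction is needed. The identity has $2^n$ fixed points, and its graph consists of $n$ positive loops. Without simplicity the bound also fails: for $n\ge3$ let $f_i$ be the XOR of all other coordinates. There are no loops, but each arc is both positive and negative, because $f_i$ has at least two inputs. The equation $x_i=\sum_{j\ne i}x_j \pmod 2$ says that the total sum is even, so there are $2^{n-1}$ fixed points. Now $2^{n-1}$ is the sum of all $\binom nh$ with $h\equiv\lfloor n/2\rfloor\pmod 2$; for $n\ge3$ this sum contains the terms $h=\lfloor n/2\rfloor$ and $h=\lfloor n/2\rfloor+2\le n$, so $2^{n-1}>\binom n{\lfloor n/2\rfloor}$.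

With simplicity and without loops, take $n=2$ by hand. If one of the two arcs is missing, one component is constant and the other is then determined, so there is at most one fixed point. If the arcs have opposite signs, say $f_1=x_2$, $f_2=1-x_1$, a fixed point would satisfy $x_1=x_2=1-x_1$, so there is none. If both are positive, $f=(x_2,x_1)$ has the fixed points $00$ and $11$. If both are negative, $f=(1-x_2,1-x_1)$ has $01$ and $10$. The maximum is $2=\binom21$.

The assertion that $\max(D)\le\binom n{\lfloor n/2\rfloor}$ for every simple signed graph without loops is Conjecture 3 of "Introduction to Finite Dynamical Systems", https://www.i3s.unice.fr/~richard/M2RIF20192020/conjectures2019-2020.pdf. We shall prove that it is true.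

The finer statements use the following numbers. For integers $m,c\ge0$ let
$$F_m(c)=\sum_{h:\,-c<2h-m\le c}\binom mh,\qquad \binom mh=0\text{ for }h\notin[0,m].$$
The interval $(-c,c]$ contains $2c$ integers, of which exactly $c$ have the parity of $m$, and these are $c$ integers of that parity of smallest absolute value. (If $c\equiv m$ modulo $2$ they are those of absolute value at most $c-2$, together with $c$; otherwise they are those of absolute value at most $c-1$.) Since $\binom mh$ does not increase when $|2h-m|$ grows, $F_m(c)$ is the sum of the $c$ largest binomial coefficients of row $m$. In particular $F_m(0)=0$ and $F_m(1)=\binom m{\lfloor m/2\rfloor}$. For instance, row $3$ is $1,3,3,1$, so $F_3(1),F_3(2),F_3(3),F_3(4)$ are $3,6,7,8$.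

**Theorem 1.** If $D$ is a simple signed graph on $[n]$ without loops, or more generally without *positive* loops, then $\max(D)\le\binom n{\lfloor n/2\rfloor}$.

**Theorem 2.** Let $D$ be simple without positive loops on $[n]$ (in part (d), $D$ is arbitrary).

- (a) If $f^1,\dots,f^k$ have signed interaction graph $D$ and pairwise disjoint sets of fixed points, then these sets have total size at most $F_n(k)$. For every $1\le k\le n-1$ this is attained by some loopless $D$.
- (b) $\max(D)=\binom n{\lfloor n/2\rfloor}$ if and only if there is $w\in\{\pm1\}^n$ such that the arcs of $D$ are exactly all $j\to i$ with $i\ne j$ (no loops), the arc $j\to i$ having sign $-w_iw_j$.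
- (c) If $n\ge3$ and $D$ is loopless and not of the form in (b), then
$$\max(D)\le 2F_{n-3}(4)=\binom n{\lfloor n/2\rfloor}-\delta_n,\qquad \delta_n=b_1+b_2-b_3-b_4\ge1,$$
where $b_1\ge b_2\ge b_3\ge b_4$ are the four largest of $\binom{n-3}h$, $h\in\mathbb Z$. For $n=2$, a loopless $D$ not of the form in (b) has $\max(D)\le1$. For $n=3,4$ the bounds are $2$ and $4$, and both are attained.
- (d) Let $D$ be any signed graph on $[n]$ and $I\subseteq[n]$, $|I|=p$, such that $D-I$ is simple without positive loops. Then $\max(D)\le2^p\binom{n-p}{\lfloor(n-p)/2\rfloor}$. This is attained for all $0\le p\le n$.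

From now on we identify $0$ with $-1$ and $1$ with $+1$, and put $Q_m=\{-1,1\}^m$, with $Q_0$ a single point. We often write only the signs of a point, so $+-$ is the point $(1,-1)$.

## 3. Pairs that cannot both be fixed

*Purpose of this section: to replace "comparable" by a relation that makes sense for every sign pattern.* The proof of Proposition 1 used only one component $f_i$ with $x_i<y_i$, and the fact that no step of a walk from $x$ to $y$ can increase it. For a given $i$ we therefore ask: which walks cannot increase $f_i$?

Let $D$ be simple without positive loops. For $i\ne j$ choose $\sigma_{ij}\in\{\pm1\}$ such that $D$ has no arc $j\to i$ of sign $-\sigma_{ij}$. This is possible by simplicity. If the arc $j\to i$ exists, then $\sigma_{ij}$ is its sign; if not, the choice is arbitrary. Put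
$$\tau_{ij}=-\sigma_{ij}\quad(i\ne j),\qquad \tau_{ii}=1.$$
A matrix $\tau$ obtained in this way is called **compatible with $D$**.

**Definition (conflict).** For $x\ne y$ let $\Delta=\{j:x_j\ne y_j\}$. The points $x,y$ are in conflict if there are $i\in\Delta$ and $s\in\{\pm1\}$ with $x_j=s\tau_{ij}$ for all $j\in\Delta$. We then say that the conflict is via $i$.

The relation is symmetric: exchange $x$ and $y$ and replace $s$ by $-s$. Since $\tau_{ii}=1$, necessarily $s=x_i$.

*Example.* For $K_n^-$ we have $\tau_{ij}=1$ for all $i,j$, and $x,y$ are in conflict exactly when $x_j$ is constant on $\Delta$, that is, when $x$ and $y$ are comparable. For the all-positive complete loopless digraph $K_3^+$ we have $\tau_{ij}=-1$ for $i\ne j$. Then $x,y$ are in conflict exactly when some $i\in\Delta$ satisfies $x_j=-x_i$ for all other $j\in\Delta$. So $---$ and $+--$ are in conflict, and $+--$ and $-+-$ are in conflict, but $---$ and $++-$ are not.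

**Lemma 1.** If $f$ has signed interaction graph $D$ and $\tau$ is compatible with $D$, then no two distinct fixed points of $f$ are in conflict.

*Proof.* Suppose fixed points $x,y$ are in conflict via $i$. Exchanging them if necessary, assume $x_i=-1$ and $y_i=1$; so $s=-1$. For $j\in\Delta\setminus\{i\}$ we have $x_j=-\tau_{ij}=\sigma_{ij}$ and hence $y_j=-\sigma_{ij}$. Go from $x$ to $y$ by changing the coordinates in $\Delta$ one at a time.

Changing a coordinate $j\ne i$ from $\sigma_{ij}$ to $-\sigma_{ij}$ cannot increase $f_i$. Indeed, if $\sigma_{ij}=1$, the coordinate goes down, and an increase of $f_i$ would give a negative arc $j\to i$; if $\sigma_{ij}=-1$, the coordinate goes up, and an increase would give a positive arc $j\to i$. In both cases the arc would have the forbidden sign $-\sigma_{ij}$. Changing the coordinate $i$ from $-1$ to $1$ cannot increase $f_i$ either, since an increase would give a positive loop on $i$.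

Hence $f_i(y)\le f_i(x)=x_i=-1$. But $f_i(y)=y_i=1$, a contradiction. $\square$

So Theorem 1 will follow if the cube can be partitioned into $\binom n{\lfloor n/2\rfloor}$ sets of pairwise conflicting points, for every $\tau$ with unit diagonal.

## 4. Where switching and pairwise conflict stop working

**Switching.** A first attempt is to change coordinates so that all arcs become negative. For $w\in\{\pm1\}^n$ let $w\circ x$ be the coordinatewise product and put
$$g(x)=w\circ f(w\circ x).$$
Then $f(x)=x$ if and only if $g(w\circ x)=w\circ x$, so $f$ and $g$ have equally many fixed points. Since $g_i(x)=w_if_i(w\circ x)$, the sign of each arc $j\to i$ is multiplied by $w_iw_j$. In particular loops keep their sign. Compatible matrices change from $\tau_{ij}$ to $w_iw_j\tau_{ij}$. Conflicts are preserved by $x\mapsto w\circ x$: the condition $x_j=s\tau_{ij}$ is the same as $w_jx_j=(sw_i)(w_iw_j\tau_{ij})$.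

Call $\tau$ **rank one** if $\tau_{ij}=w_iw_j$ for some $w\in\{\pm1\}^n$ and all $i,j$. In this case switching by $w$ makes $\tau$ the all-ones matrix, conflict becomes comparability, and Sperner's theorem applies. But switching reaches nothing else. For distinct $i,j,k$ it multiplies the product $\tau_{ij}\tau_{ik}\tau_{jk}$ by $(w_iw_j)(w_iw_k)(w_jw_k)=1$. For $K_3^+$ this product is $-1$, while for the all-ones matrix it is $1$. So $K_3^+$ cannot be switched to $K_3^-$. Chains of the cube do not help directly: for $K_3^+$ we saw that $---$ conflicts with $+--$, and $+--$ conflicts with $++-$ (they differ in one coordinate), but $---$ and $++-$ do not conflict. The relation is not transitive.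

**Extending cliques.** A second attempt is to copy the chain-splitting step. Call a set of pairwise conflicting points a clique. Given a clique $K\subseteq Q_m$, we look for $\varepsilon\in\{\pm1\}$ and $y\in K$ such that
$$K\times\{\varepsilon\}\cup\{(y,-\varepsilon)\}$$
is a clique in $Q_{m+1}$. Then $(K\setminus\{y\})\times\{-\varepsilon\}$ is a clique too, and we could go on as with chains. Suppose that $x,y$ conflict via $i$ and $x_i=s$. The points $(x,\varepsilon)$, $(y,-\varepsilon)$ still conflict via $i$ exactly when $\varepsilon=s\tau_{i,m+1}$. So for each pair only one of the two placements of $\varepsilon,-\varepsilon$ is guaranteed, and we need one $y$ that suits all other points of $K$ simultaneously. Such a $y$ need not exist.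

*Example.* Let $n=4$, let $\tau_{12}=\tau_{23}=\tau_{31}=-1$, and let all other entries of $\tau$ be $+1$. In $Q_3$ let
$$p=(-,+,+),\qquad q=(+,-,+),\qquad r=(+,+,-).$$
The points $p,q$ differ in $\{1,2\}$, where $p$ has the values $-,+$. They conflict via $1$, as $\tau_{12}=-1$, and not via $2$, as $\tau_{21}=+1$. The configuration is unchanged under the cyclic shift $1\to2\to3\to1$, $p\to q\to r\to p$. So $\{p,q,r\}$ is a clique, where $q,r$ conflict only via $2$ and $r,p$ only via $3$.

Now consider $(p,+)$ and $(q,-)$. They differ in $\{1,2,4\}$, where the first has the values $-,+,+$. Via $1$ (so $s=-$) the value at $4$ should be $-\tau_{14}=-$, but it is $+$. Via $2$ (so $s=+$) the value at $1$ should be $\tau_{21}=+$, but it is $-$. Via $4$ (so $s=+$) the value at $1$ should be $\tau_{41}=+$, but it is $-$. So $(p,+)$ and $(q,-)$ are not in conflict. The cyclic shift, fixing the coordinate $4$, also preserves all of $\tau$. Therefore none of the three pairs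
$$(p,+),(q,-);\qquad (q,+),(r,-);\qquad (r,+),(p,-)$$
is in conflict. With $\varepsilon=+$, the choice $y=q$ fails because of the first pair, $y=r$ because of the second, $y=p$ because of the third. With $\varepsilon=-$, the choices $y=p,q,r$ fail because of the first, second and third pair, respectively. So this clique cannot be extended, for any $\varepsilon$ and $y$.

The trouble is that the three conflicts run around a cycle and use three different coordinates. This suggests demanding more of our sets: the conflicts should be organized so that one coordinate $i$ separates a whole part of the set from the rest, and so on inside the parts.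

## 5. Sets with a binary tree of conflicts

Fix any $\tau\in\{\pm1\}^{n\times n}$ with $\tau_{ii}=1$. On $Q_m$ with $m\le n$ we use the submatrix $(\tau_{ij})_{i,j\le m}$.

**Definition.** For nonempty $A,B\subseteq Q_m$, write $A\rhd_{i,s}B$ if for all $a\in A$, $b\in B$ we have $a_i=s$, $b_i=-s$, and $a_j=s\tau_{ij}$ for every $j$ with $a_j\ne b_j$.

So all pairs in $A\times B$ conflict via the same $i$ and with the same sign. Since $b_j=-a_j$ where the points differ, $A\rhd_{i,s}B$ if and only if $B\rhd_{i,-s}A$.

**Definition (nice set).** Singletons are nice. A set $K\subseteq Q_m$ with $|K|\ge2$ is nice if $K=A\sqcup B$ with $A,B$ nonempty and nice and $A\rhd_{i,s}B$ for some $i\in[m]$, $s\in\{\pm1\}$.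

One may picture a nice set as a binary tree: the leaves are the points, and each inner node carries a label $(i,s)$ that separates its two branches.

*Examples.* If $\tau$ is the all-ones matrix, the nice sets are exactly the nonempty chains. By (N3) below, their points are pairwise comparable. Conversely, for a chain $x^1<\dots<x^c$ with $c\ge2$ choose $i$ with $x^{c-1}_i=-1$ and $x^c_i=1$; then $\{x^c\}\rhd_{i,+}\{x^1,\dots,x^{c-1}\}$, and we go on by induction. The clique $\{p,q,r\}$ of Section 4 is not nice in $Q_3$: splitting off one point, say $p$, would need one coordinate for the pairs $p,q$ and $p,r$, but these conflict only via $1$ and only via $3$; by the cyclic shift the same holds for $q$ and $r$.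

We need three facts.

- (N1) Every nonempty subset of a nice set is nice.
- (N2) If $K\subseteq Q_m$ is nice and $m<n$, then $K\times\{\varepsilon\}\subseteq Q_{m+1}$ is nice.
- (N3) Any two distinct elements of a nice set are in conflict.

*Proof.* All three go by induction on $|K|$; singletons are clear. Let $K=A\sqcup B$ with $A\rhd_{i,s}B$ as in the definition.

(N1): let $L\subseteq K$ be nonempty. If $L\subseteq A$ or $L\subseteq B$, use induction. Otherwise $L\cap A$ and $L\cap B$ are nonempty, they are nice by induction, and $L\cap A\rhd_{i,s}L\cap B$.

(N2): $A\times\{\varepsilon\}$ and $B\times\{\varepsilon\}$ are nice by induction. Points of $K\times\{\varepsilon\}$ do not differ in the coordinate $m+1$, so $A\times\{\varepsilon\}\rhd_{i,s}B\times\{\varepsilon\}$.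

(N3): two distinct elements lie both in $A$ or both in $B$, and induction applies, or one is $a\in A$ and the other $b\in B$; then $A\rhd_{i,s}B$ gives a conflict via $i$ with sign $s$. $\square$

The next lemma does what failed for cliques. It finds the point $y$ by walking down the tree: at each node the label and $\varepsilon$ tell us which branch to enter.

**Lemma 2.** Let $K\subseteq Q_m$ be nice, $m<n$, and $\varepsilon\in\{\pm1\}$. There is $y\in K$ such that $K\times\{\varepsilon\}\cup\{(y,-\varepsilon)\}$ is nice in $Q_{m+1}$.

*Proof.* Induction on $|K|$. If $K=\{y\}$, then $(y,\varepsilon)$ and $(y,-\varepsilon)$ differ only in the coordinate $m+1$, and $\tau_{m+1,m+1}=1$; hence $\{(y,\varepsilon)\}\rhd_{m+1,\varepsilon}\{(y,-\varepsilon)\}$, and the two points form a nice set.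

Let $|K|\ge2$ and $K=A\sqcup B$ with $A,B$ nice and $A\rhd_{i,s}B$. Either $\varepsilon=s\tau_{i,m+1}$ or $\varepsilon=-s\tau_{i,m+1}$. In the second case, use $B\rhd_{i,-s}A$ and rename $(B,-s)$ as $(A,s)$ and conversely. So we may assume
$$\varepsilon=s\tau_{i,m+1}.$$
By induction there is $y\in B$ such that $B'=B\times\{\varepsilon\}\cup\{(y,-\varepsilon)\}$ is nice. By (N2), $A'=A\times\{\varepsilon\}$ is nice. We claim that $A'\rhd_{i,s}B'$.

The $i$-th coordinates are right, because $i\le m$: they are $s$ on $A'$ and $-s$ on $B'$. For $(a,\varepsilon)$ and $(b,\varepsilon)$ with $b\in B$, the differing coordinates are those of $a,b$, and the condition follows from $A\rhd_{i,s}B$. For $(a,\varepsilon)$ and $(y,-\varepsilon)$, the differing coordinates are those of $a,y$, where the condition again follows from $A\rhd_{i,s}B$, and in addition $m+1$. There the first point has the value $\varepsilon=s\tau_{i,m+1}$, as required. This proves the claim. So $A'\sqcup B'=K\times\{\varepsilon\}\cup\{(y,-\varepsilon)\}$ is nice. $\square$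

**Splitting step.** Let $K\subseteq Q_m$ be nice, $|K|=c\ge1$, $m<n$. Take any $\varepsilon$ and the $y$ of Lemma 2. Then $K\times\{\pm1\}$ is the disjoint union of
$$K\times\{\varepsilon\}\cup\{(y,-\varepsilon)\}\quad\text{(size }c+1)\qquad\text{and}\qquad(K\setminus\{y\})\times\{-\varepsilon\}\quad\text{(size }c-1).$$
The first is nice by Lemma 2. The second is nice by (N1) and (N2) if $c\ge2$; if $c=1$ it is empty and we discard it.

*Example.* Take $K_3^+$, that is $\tau_{ij}=-1$ for $i\ne j$, and always $\varepsilon=-$. From $Q_0$ we get the single nice set $\{-,+\}$ of $Q_1$, with $\{+\}\rhd_{1,+}\{-\}$. Here $s\tau_{12}=-=\varepsilon$, so $y=-$. We get the nice sets $\{--,+-,-+\}$ and $\{++\}$ of $Q_2$. The first has the tree $\{+-\}\rhd_{1,+}\{--,-+\}$ and $\{-+\}\rhd_{2,+}\{--\}$. Since $\tau_{13}=\tau_{23}=-$, we walk to $\{--,-+\}$ and then to $y=--$. So $Q_3$ is partitioned into the nice sets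
$$\{---,+--,-+-,--+\},\qquad\{+-+,-++\},\qquad\{++-,+++\}.$$
There are $3=\binom31$ of them.

## 6. Counting the nice sets

*Purpose of this section: to count the sets produced by repeated splitting.* In Section 1 we counted chains by weights. For general $\tau$ weights mean nothing, but the sizes of the sets evolve in the same way as before ($c$ becomes $c+1$ and $c-1$), and sizes are enough.

**Recursion for $F$.** For $m,c\ge1$,
$$F_m(c)=F_{m-1}(c+1)+F_{m-1}(c-1).\tag{1}$$
Moreover $F_0(c)=1$ for $c\ge1$, and $F_m(0)=0$ for $m\ge0$.

*Proof.* A $\pm1$ sequence of length $m$ with $h$ entries $+1$ has sum $2h-m$. So $F_m(c)$ is the number of $\pm1$ sequences of length $m$ with sum in $(-c,c]$. Delete the first term. If it was $+1$, the remaining sum lies in $(-c-1,c-1]$; if it was $-1$, in $(-c+1,c+1]$. As multisets of integers, these two intervals together equal $(-c-1,c+1]$ together with $(-c+1,c-1]$: both collections contain once each integer in $(-c-1,-c+1]$ and in $(c-1,c+1]$, and twice each integer in $(-c+1,c-1]$. (For $c=1$ the last interval is empty.) Counting sequences of length $m-1$ gives (1). The empty sequence has sum $0\in(-c,c]$ for $c\ge1$, which gives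 $F_0(c)=1$; and $F_m(0)=0$ since $(0,0]$ is empty. $\square$

**Lemma 3.** (i) Starting from one nice set of size $c\ge1$ in $Q_{m_0}$ and applying the splitting step, to all sets present, for $m$ further coordinates ($m_0+m\le n$) yields exactly $F_m(c)$ nice sets.

(ii) $Q_n$ has a partition $\mathcal P$ into nice sets with $\sum_{K\in\mathcal P}\min(k,|K|)=F_n(k)$ for all $k\ge0$. In particular ($k=1$), $|\mathcal P|=\binom n{\lfloor n/2\rfloor}$.

*Proof.* (i) Let $M(c,m)$ be the number of resulting sets, with $M(0,m)=0$. It depends on $c$ and $m$ only, because $M(c,0)=1$ for $c\ge1$, and the first step turns a set of size $c$ into one of size $c+1$ and one of size $c-1$ (or nothing, if $c=1$):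
$$M(c,m)=M(c+1,m-1)+M(c-1,m-1)\qquad(c,m\ge1).$$
By (1), $F_m(c)$ satisfies the same recursion with the same boundary values. So $M(c,m)=F_m(c)$, by induction on $m$.

(ii) Start from $Q_0$, which is one nice set of size $1$, and apply the splitting step $n$ times. After $m$ steps we have a partition of $Q_m$ into nice sets; let $P_m(k)=\sum_K\min(k,|K|)$ over these sets. We look for a recursion. For $c,k\ge1$ we have $\min(k,c+1)=\min(k-1,c)+1$ and $\min(k,c-1)=\min(k+1,c)-1$, hence
$$\min(k,c+1)+\min(k,c-1)=\min(k-1,c)+\min(k+1,c).$$
The left side is the contribution to $P_m(k)$ of the two sets obtained from a set of size $c$; a discarded empty set contributes $0$. Summing over all sets at step $m-1$,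
$$P_m(k)=P_{m-1}(k-1)+P_{m-1}(k+1)\qquad(m,k\ge1).$$
Also $P_0(k)=1$ for $k\ge1$, and $P_m(0)=0$. By (1), $F_m(k)$ satisfies the same recursion with the same boundary values, so $P_m(k)=F_m(k)$ for all $m,k$. For $k=1$ the sum counts the sets, and $F_n(1)=\binom n{\lfloor n/2\rfloor}$. $\square$

For $K_3^+$ above, the sizes $4,2,2$ give $\sum\min(k,|K|)=3,6,7,8$ for $k=1,2,3,4$, in agreement with the values of $F_3$.

**Proof of Theorem 1.** Let $f$ have signed interaction graph $D$, and let $\tau$ be compatible with $D$. By Lemma 3(ii), $Q_n$ is partitioned into $\binom n{\lfloor n/2\rfloor}$ nice sets. By (N3) any two distinct points of a nice set are in conflict, and by Lemma 1 they cannot both be fixed. So each of the sets contains at most one fixed point, and $f$ has at most $\binom n{\lfloor n/2\rfloor}$ fixed points. $\blacksquare$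

A loopless graph has no positive loops, so Conjecture 3 is true.

## 7. Several networks on one graph, and arbitrary signed graphs

**Proof of Theorem 2(a).** *The bound.* Let $S_1,\dots,S_k$ be the fixed-point sets of $f^1,\dots,f^k$. All these networks have the same graph $D$, so one compatible $\tau$ and one partition $\mathcal P$ from Lemma 3(ii) serve for all of them. A set $K\in\mathcal P$ meets each $S_l$ in at most one point, by (N3) and Lemma 1. So $|K\cap\bigcup_lS_l|\le\min(k,|K|)$. Since the $S_l$ are pairwise disjoint, summation over $\mathcal P$ gives $\sum_l|S_l|\le\sum_{K\in\mathcal P}\min(k,|K|)=F_n(k)$.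

*Attainment.* Let $1\le k\le n-1$; so $n\ge2$. Take $D=K_n^-$. The network $f^{(r)}$ of Example 1 has as fixed points the layer of weight $r$, of size $\binom nr$, and different layers are disjoint. The coefficients $\binom n0=\binom nn=1$ are smallest in the row, so $k\le n-1$ largest coefficients can be chosen among $r\in\{1,\dots,n-1\}$. The corresponding $k$ networks have $F_n(k)$ fixed points in total. $\square$

**Proof of Theorem 2(d).** *The bound.* If $p=n$ the bound is $2^n$, which is trivial. Let $p<n$ and let $f$ have signed interaction graph $D$. For $a\in\{0,1\}^I$ let $f^a$ be the network on $[n]\setminus I$ obtained by freezing $x_I=a$, that is, $f^a_i(z)=f_i(a,z)$ for $i\notin I$. If some $z$ shows that the graph of $f^a$ has an arc $j\to i$ of a given sign, then $(a,z)$ shows the same for $f$. So the graph of $f^a$ is a subgraph of $D-I$, hence simple without positive loops. The fixed points $x$ of $f$ with $x_I=a$ restrict injectively to fixed points of $f^a$. By Theorem 1 there are at most $\binom{n-p}{\lfloor(n-p)/2\rfloor}$ of them. Sum over the $2^p$ choices of $a$.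

*Attainment.* Let $D$ consist of $p$ isolated vertices with positive loops, forming $I$, and a disjoint copy of $K^-_{n-p}$ (nothing, if $p=n$). Put $f_i=x_i$ on $I$, and on the rest a network with graph $K_{n-p}^-$ and $\binom{n-p}{\lfloor(n-p)/2\rfloor}$ fixed points, as in Example 1. The fixed points of $f$ are all combinations, which gives $2^p\binom{n-p}{\lfloor(n-p)/2\rfloor}$. $\square$

## 8. A twisted triple of vertices saves at least one

*Purpose of this section: to prove (c).* If $\tau$ is not rank one, then some triple of coordinates already prevents the switching of Section 4. On these three coordinates the cube $Q_3$ has a partition into only two nice sets instead of three, and splitting carries this gain to $Q_n$.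

Switching also respects niceness: if $A\rhd_{i,s}B$ for $\tau$, then $w\circ A\rhd_{i,w_is}w\circ B$ for the matrix $w_iw_j\tau_{ij}$, by the computation in Section 4. Relabeling the coordinates does not matter either, if $\tau$ and the points are relabeled together. A set $S\subseteq Q_n$ is called conflict-free (for $\tau$) if no two distinct elements of $S$ are in conflict.

**Lemma 4.** Let $n\ge3$. If $\tau$ (with $\tau_{ii}=1$) is not rank one, then every conflict-free set $S\subseteq Q_n$ satisfies $|S|\le2F_{n-3}(4)$.

*Proof.* **Step 1: a twisted triple exists.** We claim that there are distinct $i,j,k$ with $\tau_{ij}\tau_{ik}\tau_{jk}=-1$. Otherwise $\tau_{jk}=\tau_{ij}\tau_{ik}$ for all distinct $i,j,k$. Given $j\ne k$ there is a third index $i$, since $n\ge3$, and the right side is symmetric in $j,k$; so $\tau$ is symmetric. Put $w_1=1$ and $w_j=\tau_{1j}$ for $j\ge2$. Then $\tau_{1j}=\tau_{j1}=w_1w_j$, and $\tau_{jk}=\tau_{1j}\tau_{1k}=w_jw_k$ for distinct $j,k\ge2$, and $\tau_{jj}=1=w_jw_j$. So $\tau$ is rank one, a contradiction.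

**Step 2: normalization.** Relabel so that $(i,j,k)=(1,2,3)$, and switch by $w$ with $w_2=\tau_{12}$, $w_3=\tau_{13}$ and all other $w_l=1$. Then $\tau_{12}=\tau_{13}=+$. The product $\tau_{12}\tau_{13}\tau_{23}$ has not changed, so $\tau_{23}=-$. The set $S$ is replaced by a conflict-free set of the same size.

**Step 3: two nice sets of size four fill $Q_3$.** Put
$$K_1=\{++-,\;+-+,\;+--,\;---\},\qquad K_2=\{+++,\;-++,\;-+-,\;--+\}.$$
These are disjoint and together contain all eight points. The set $K_1$ is nice, with the tree
$$\{++-,+-+,+--\}\rhd_{1,+}\{---\},\qquad\{++-\}\rhd_{2,+}\{+-+,+--\},\qquad\{+-+\}\rhd_{3,+}\{+--\}.$$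
For the first relation: wherever a point on the left differs from $---$, it has the value $+$, and $\tau_{11}=\tau_{12}=\tau_{13}=+$. For the second: $++-$ and $+-+$ differ in the coordinates $2,3$, where the first has the values $+=\tau_{22}$ and $-=\tau_{23}$; and $++-$, $+--$ differ in the coordinate $2$ only. In the third relation the points differ in the coordinate $3$ only.

The set $K_2$ is nice, with the tree
$$\{+++\}\rhd_{1,+}\{-++,-+-,--+\},\qquad\{-++,-+-\}\rhd_{2,+}\{--+\},\qquad\{-++\}\rhd_{3,+}\{-+-\}.$$
For the first relation: $+++$ has the value $+=\tau_{1l}$ in every coordinate $l$. For the second: $-++$ and $--+$ differ in the coordinate $2$ only; $-+-$ and $--+$ differ in the coordinates $2,3$, where the first has the values $+=\tau_{22}$ and $-=\tau_{23}$. In the third relation the points differ in the coordinate $3$ only.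

**Step 4: splitting.** Apply the splitting step with the coordinates $4,\dots,n$ to $K_1$ and $K_2$. By Lemma 3(i) each of them yields $F_{n-3}(4)$ nice sets, so $Q_n$ is partitioned into $2F_{n-3}(4)$ nice sets. By (N3), $S$ meets each of them in at most one point. $\square$

**The value of the gap.** Let $n\ge3$. Applying (1), and $F_m(0)=0$,
$$\binom n{\lfloor n/2\rfloor}=F_n(1)=F_{n-1}(2)=F_{n-2}(1)+F_{n-2}(3)=F_{n-3}(2)+\bigl(F_{n-3}(2)+F_{n-3}(4)\bigr).$$
Since $F_{n-3}(2)=b_1+b_2$ and $F_{n-3}(4)=b_1+b_2+b_3+b_4$, we get
$$\binom n{\lfloor n/2\rfloor}-2F_{n-3}(4)=2F_{n-3}(2)-F_{n-3}(4)=b_1+b_2-b_3-b_4=(b_1-b_3)+(b_2-b_4)=\delta_n.\tag{2}$$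
A row of Pascal's triangle attains its maximum at most twice, so $b_1>b_3$; and $b_2\ge b_4$. Hence $\delta_n\ge1$. For $n=3$ the row is $1$, so $F_0(4)=1$ and the bound is $2$; for $n=4$ the row is $1,1$, so $F_1(4)=2$ and the bound is $4$.

To use Lemma 4 we must know when a graph has a compatible matrix that is not rank one. If an arc is missing there is freedom, and the next lemma exploits it.

**Lemma 5.** Let $n\ge2$ and let $D$ be simple without positive loops. If every $\tau$ compatible with $D$ is rank one, then $D$ has all arcs $j\to i$ with $i\ne j$, and there is $w\in\{\pm1\}^n$ such that $j\to i$ has sign $-w_iw_j$ for all $i\neq j$.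

*Proof.* Let $\tau$ be compatible with $D$. If an arc $j\to i$ with $i\ne j$ were missing, then flipping the single entry $\tau_{ij}$ would give another compatible matrix. Both would be rank one and hence symmetric, so $\tau_{ij}=\tau_{ji}$ and $-\tau_{ij}=\tau_{ji}$, which is impossible. So all arcs $j\to i$ with $i\ne j$ are present. The sign of $j\to i$ is not $-\sigma_{ij}$, so it is $\sigma_{ij}=-\tau_{ij}=-w_iw_j$, where $\tau_{ij}=w_iw_j$. $\square$

**Lemma 6.** Let $n=2$ and let $D$ be simple without positive loops. If some $\tau$ compatible with $D$ is not rank one, then $\max(D)\le1$.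

*Proof.* If $\tau_{12}=\tau_{21}$, then $w=(1,\tau_{12})$ would show that $\tau$ is rank one. So $\tau_{12}\ne\tau_{21}$. Let $x\ne y$ in $Q_2$. If they differ in one coordinate $i$ only, they conflict via $i$ with $s=x_i$. If they differ in both coordinates, then $x_1x_2\in\{\pm1\}=\{\tau_{12},\tau_{21}\}$. If $x_1x_2=\tau_{12}$, then $x_2=x_1\tau_{12}$ and they conflict via $1$; if $x_1x_2=\tau_{21}$, then $x_1=x_2\tau_{21}$ and they conflict via $2$. So any two distinct points are in conflict, and Lemma 1 gives $\max(D)\le1$. $\square$

**Proof of Theorem 2(c).** Let $D$ be loopless, $n\ge2$, and not of the form in (b). By Lemma 5, some compatible $\tau$ is not rank one: otherwise $D$ would have exactly the arcs and signs of (b), there being no loops. For $n=2$, Lemma 6 gives $\max(D)\le1$. For $n\ge3$, the fixed points of a network with graph $D$ form a conflict-free set by Lemma 1, so Lemma 4 gives $\max(D)\le2F_{n-3}(4)$, and (2) gives the other expression.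

*Attainment.* For $n=3$ let $f_1=x_2$, $f_2=x_1$ and $f_3$ constant: the graph is a positive $2$-cycle and an isolated vertex, and there are $2$ fixed points. For $n=4$ take two disjoint positive $2$-cycles, which give $2\cdot2=4$ fixed points. In neither graph are all arcs $j\to i$, $i\ne j$, present, so neither is of the form in (b). $\square$

## 9. Which graphs attain the bound

*Purpose of this section: to prove (b).* One direction is switching. For the other, the previous section already gives all arcs between distinct vertices with their signs; what is left is to exclude negative loops. For this we need the cases of equality in Sperner's theorem.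

**Sperner's theorem, uniqueness part** (E. Sperner, *Math. Z.* 27 (1928)). An antichain in $\{0,1\}^n$ of size $\binom n{\lfloor n/2\rfloor}$ is a full layer of weight $\lfloor n/2\rfloor$ or $\lceil n/2\rceil$.

For completeness, here is a short proof. Let $\mathcal A$ be such an antichain and $N=\binom n{\lfloor n/2\rfloor}$. A uniformly random maximal chain of $\{0,1\}^n$ contains a given $x$ of weight $h$ with probability $1/\binom nh\ge1/N$, and it contains at most one element of $\mathcal A$. The expected number of elements of $\mathcal A$ on it is therefore at most $1$ and at least $|\mathcal A|/N=1$. So there is equality throughout: all weights in $\mathcal A$ are $\lfloor n/2\rfloor$ or $\lceil n/2\rceil$, and every maximal chain contains exactly one element of $\mathcal A$. For even $n$ we are done, by size.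

Let $n=2k+1$. If $x\le z$ have weights $k$ and $k+1$, then a maximal chain through $x$ and $z$ meets the two middle layers only in $x$ and $z$, so exactly one of $x,z$ is in $\mathcal A$. Hence, if $x,x'$ have weight $k$ and lie below a common $z$ of weight $k+1$, then $x\in\mathcal A$ if and only if $x'\in\mathcal A$. Any two points of weight $k$ are connected by moves that exchange one $1$ with one $0$, and two points related by such a move lie below a common point of weight $k+1$. So $\mathcal A$ contains all of layer $k$ or none of it. By size, $\mathcal A$ is the layer $k$ or the layer $k+1$. $\square$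

**Proof of Theorem 2(b).** **Step 1: graphs of the stated form attain the bound.** If $j\to i$ has sign $-w_iw_j$ for all $i\ne j$ and there are no loops, then switching by $w$ turns $D$ into $K_n^-$, without changing the maximum number of fixed points. By Example 1, $\max(D)=\max(K_n^-)=\binom n{\lfloor n/2\rfloor}$.

**Step 2: equality forces all arcs between distinct vertices.** Let $\max(D)=\binom n{\lfloor n/2\rfloor}$. If $n=1$, then either $D$ has no arc, as claimed, or $D$ is a negative loop. In the latter case $f_1=1-x_1$, which has no fixed point, while the bound is $1$. So let $n\ge2$. If some compatible $\tau$ were not rank one, then for $n\ge3$ Lemmas 1 and 4 and (2) would give $\max(D)\le\binom n{\lfloor n/2\rfloor}-\delta_n$ with $\delta_n\ge1$, and for $n=2$ Lemma 6 would give $\max(D)\le1<2$. (Neither argument needs $D$ to be loopless.) So every compatible $\tau$ is rank one, and by Lemma 5 all arcs $j\to i$ with $i\ne j$ are present, with sign $-w_iw_j$.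

**Step 3: the fixed points are a full layer.** It remains to exclude negative loops. Switch by $w$; loops keep their signs, and we may assume $w=(1,\dots,1)$. Now $\tau$ is the all-ones matrix, and two points are in conflict if and only if they are comparable. Let $f$ attain the bound. By Lemma 1 its fixed points form an antichain of size $\binom n{\lfloor n/2\rfloor}$. By the uniqueness part of Sperner's theorem they are exactly the points of some weight $r\in\{\lfloor n/2\rfloor,\lceil n/2\rceil\}$. Since $n\ge2$, $1\le r\le n-1$.

**Step 4: the layer determines $f$.** All arcs of $D$, including possible loops, are negative, so each $f_i$ is nonincreasing in all coordinates. We return to $0/1$ notation. Let $i\in[n]$, $y\in\{0,1\}^n$ and $t=\sum_{j\ne i}y_j$.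

If $t\le r-1$, there is $x\ge y$ of weight $r$ with $x_i=1$: take a one at $i$, the $t$ ones of $y$ outside $i$, and $r-1-t$ further ones, for which there is room because $r\le n$. Then $f_i(y)\ge f_i(x)=x_i=1$.

If $t\ge r$, there is $x\le y$ of weight $r$ with $x_i=0$: keep $r$ of the $t$ ones of $y$ outside $i$. Then $f_i(y)\le f_i(x)=x_i=0$.

So $f_i(y)=1$ if and only if $\sum_{j\ne i}y_j\le r-1$. That is, $f=f^{(r)}$, whose graph $K_n^-$ has no loops. Hence $D$ has no loops, and $D$ has the form stated in (b). $\blacksquare$
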